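# A quadratic form on $m_0(s)\oplus m_0(t)$, and the missing operators into $\ell_p$

## 1. The norm $\|\cdot\|_s$ and the space $m_0(s)$

Fix a nonincreasing sequence $s=(s_i)_{i\ge1}$ of positive numbers with $s_i\to0$ and
$$S(N):=\sum_{i\le N}s_i\longrightarrow\infty .$$
For a real sequence $a=(a_i)$ put
$$\|a\|_s=\sup\Big\{\frac1{S(|A|)}\sum_{i\in A}|a_i| \;:\; \emptyset\ne A\subset\mathbb N\ \text{finite}\Big\}. \tag{1}$$
So $\|a\|_s\le1$ says that the $N$ largest entries of $a$ have total at most $S(N)$, for every $N$. The sequences with $\|a\|_s<\infty$ form a Banach space. Indeed (1) is clearly a norm, and $A=\{i\}$ gives $|a_i|\le S(1)\|a\|_s$, so a Cauchy sequence converges coordinatewise. For each fixed $A$ the finite sum in (1) passes to the coordinatewise limit, which gives convergence in norm. Let $m_0(s)$ be the closure in this space of $c_{00}$, the finitely supported sequences. I write $\|\cdot\|$ for $\|\cdot\|_s$ when $s$ is fixed, $(e_i)$ for the unit vectors, $1_F$ for the indicator of $F$, and $x1_F$ for the restriction of $x$ to $F$.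

Two cases outside our hypotheses show what the norm interpolates between. If $s_i=1$ for all $i$, then (1) is the supremum norm and the closure of $c_{00}$ is $c_0$. If $\sum s_i<\infty$, then (1) is equivalent to the $\ell_1$ norm. Our spaces lie between these, and the growth of $S$ says, size by size, which of the two they resemble. We need three facts.

**(F1)** If $|b_i|\le|a_i|$ for all $i$, then $\|b\|\le\|a\|$. Hence the coordinate projections $P_n$ onto the first $n$ coordinates are contractions, and since $c_{00}$ is dense, $P_nx\to x$ for all $x\in m_0(s)$. So $(e_i)$ is a basis. Sign changes do not affect the norm, so the basis is unconditional. Moreover $|a_i|\le S(1)\|a\|$, and $\|e_i\|=1/S(1)$ because $S$ is increasing.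

**(F2)** If $|F|=n$, then for all signs
$$\Big\|\sum_{i\in F}\pm e_i\Big\|=\frac{n}{S(n)} . \tag{2}$$
Indeed a set $A$ with $|A|=N$ meets $F$ in at most $\min(N,n)$ points, and this is attained, so the norm is $\sup_N\min(N,n)/S(N)$. For $N\le n$ the quotient is $N/S(N)$, which is nondecreasing in $N$ because the average $S(N)/N$ of a nonincreasing sequence is nonincreasing. For $N\ge n$ it is $n/S(N)\le n/S(n)$.

**(F3)** $S(N)/N\to0$, being the averages of a null sequence. If $x\in c_{00}$, $\|x\|\le1$, and $B$ is a set of $N$ indices where $|x_i|$ is largest, then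
$$\|x1_{B^c}\|_\infty\le\frac1N\sum_{i\in B}|x_i|\le\frac{S(N)}N ,$$
since each entry off $B$ is at most each entry on $B$.

For instance, with $s_i=i^{-1/2}$ we have $2(\sqrt{n+1}-1)\le S(n)\le2\sqrt n$, so by (2) the sum of $n$ unit vectors has norm of order $\sqrt n$. If $S(n)$ is close to $n$ at some size $n$, the sum of $n$ unit vectors is small, as in $c_0$. If $S(n)$ is tiny compared with $n$, it is almost of size $n$, as in $\ell_1$. Nothing prevents $S$ from doing the first at some sizes and the second at others, and we shall use exactly that. A direct sum of two such spaces will separate two properties of Banach spaces, one about polynomials and one about operators.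

## 2. Weakly sequentially continuous polynomials and operators into $\ell_p$

All spaces are real. For $n\in\mathbb N$, a map $P:X\to\mathbb R$ is an **$n$-homogeneous polynomial** if $P(x)=M(x,\dots,x)$ for an $n$-linear form $M$ on $X$; constants are the $0$-homogeneous polynomials, and a polynomial is a finite sum of $k$-homogeneous ones. Let $\mathcal P(X)$ be the space of continuous (equivalently, bounded on the unit ball $B_X$) polynomials on $X$. Let $\mathcal P_{\rm wsc}(X)$ be the subspace of **weakly sequentially continuous** ones: $P(x_k)\to P(x)$ whenever $x_k\to x$ weakly. "$X$ contains $\ell_1$" means that $X$ has a subspace isomorphic to $\ell_1$. A bounded operator is compact if it maps $B_X$ to a relatively compact set.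

The question, which comes from "Polynomial Algebras and Smooth Functions in Banach Spaces" (https://air.unimi.it/retrieve/dfa8b991-6bd9-748b-e053-3a05fe0a3a96/phd_unimi_R08964.pdf), is this. Suppose $X$ does not contain $\ell_1$ and $\mathcal P(X)\ne\mathcal P_{\rm wsc}(X)$. Must there be a noncompact bounded operator from $X$ into $\ell_p$ for some $1\le p<\infty$?

Here are the simplest cases.

A continuous polynomial of degree at most one is a constant plus a continuous linear functional, so it is weakly sequentially continuous. Degree 2 is therefore the first degree in which anything can happen.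

On $X=\ell_p$ with $1<p<\infty$ the polynomial $P(x)=\sum_i x_i^{2m}$, $2m\ge p$, is continuous, $e_i\to0$ weakly, and $P(e_i)=1$. So $P$ is not weakly sequentially continuous. The identity of $\ell_p$ is a noncompact operator into $\ell_p$. The two phenomena occur together.

On $X=c_0$ the unit vectors witness neither. Let $P$ be continuous and 2-homogeneous with symmetric form $M$, and average over independent signs $\varepsilon_i$: for finite $F$,
$$\Big|\sum_{i\in F}P(e_i)\Big|=\Big|\mathbb E\,P\Big(\sum_{i\in F}\varepsilon_ie_i\Big)\Big|\le\sup_{B_{c_0}}|P| ,$$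
because $\mathbb E\,\varepsilon_i\varepsilon_j=0$ for $i\ne j$. Hence $\sum|P(e_i)|<\infty$ and $P(e_i)\to0$. For operators the corresponding tool is cotype.

**Definition.** A Banach space $Z$ has cotype $r<\infty$ if there is $C_r$ such that for all finite families in $Z$ and independent signs $\varepsilon_k$,
$$\Big(\sum\|z_k\|^r\Big)^{1/r}\le C_r\Big(\mathbb E\Big\|\sum\varepsilon_kz_k\Big\|^r\Big)^{1/r}. \tag{3}$$

A Hilbert space has cotype 2 with constant 1, by expanding the square. The space $c_0$ has no finite cotype: for $e_1,\dots,e_n$ the left side of (3) is $n^{1/r}$ and the right side is $C_r$. If $T:c_0\to Z$ is bounded and $Z$ has cotype $r$, then (3) gives $\sum_{i\in F}\|Te_i\|^r\le C_r^r\|T\|^r$ for every finite $F$, so $Te_i\to0$.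

**Fact.** For $1\le p<\infty$, $\ell_p$ has cotype $r=\max(2,p)$.

To see this, use the triangle inequality in $\ell_{r/p}$, then $\|\cdot\|_{\ell_r}\le\|\cdot\|_{\ell_2}$, then Khintchine's inequality $(\sum_k c_k^2)^{1/2}\le B_p(\mathbb E|\sum_k\varepsilon_kc_k|^p)^{1/p}$ in each coordinate:
$$\Big(\sum_k\|z_k\|_p^r\Big)^{p/r}\le\sum_i\Big(\sum_k|z_k(i)|^r\Big)^{p/r}\le\sum_i\Big(\sum_k|z_k(i)|^2\Big)^{p/2}\le B_p^p\,\mathbb E\Big\|\sum_k\varepsilon_kz_k\Big\|_p^p .$$
The $L_p$ mean of $\|\sum_k\varepsilon_kz_k\|_p$ is at most its $L_r$ mean, since $p\le r$.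

The answer to the question is no, already in degree 2, the smallest possible degree.

**Theorem A.** There is a Banach space $X$ with an unconditional basis and separable dual (hence $X$ does not contain $\ell_1$) such that

1. there is a continuous 2-homogeneous polynomial on $X$ that is not weakly sequentially continuous, so $\mathcal P(X)\ne\mathcal P_{\rm wsc}(X)$;
2. every bounded operator from $X$ into any Banach space of finite cotype is compact. In particular every bounded operator $X\to\ell_p$, $1\le p<\infty$, is compact.

In (2), "finite cotype" cannot be weakened to "containing no copy of $c_0$".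

The space will be $X=m_0(s)\oplus m_0(t)$ for two carefully chosen sequences, and the polynomial will be $P(a,b)=\sum a_ib_i$.

## 3. Upper estimates in $X^*$ produce operators into $\ell_p$

Before building a counterexample it is worth trying to prove a positive answer, since the place where the attempt stops tells us what to build.

An operator into a sequence space is a sequence of functionals, $Tx=(f_k(x))_k$. If $P$ is quadratic with symmetric form $M$, and $x_k\to0$ weakly while $|P(x_k)|$ stays bounded below, the natural functionals are $f_k=M(x_k,\cdot)$, which stay away from $0$ in norm. When does $T$ land in some $\ell_p$? The next theorem gives a criterion. For this section recall Rosenthal's $\ell_1$-theorem: if $X$ does not contain $\ell_1$, every bounded sequence in $X$ has a weakly Cauchy subsequence. Recall also that $\ell_1$ is weakly sequentially complete and has the Schur property (weakly convergent sequences converge in norm).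

**Theorem C.** Let $X$ not contain $\ell_1$. Consider:

* (a) there is a noncompact operator $X\to\ell_p$ for some $1\le p<\infty$;
* (b) there are $(f_k)\subset X^*$ with $\inf\|f_k\|>0$, and $q>1$, $C<\infty$, with
$$\Big\|\sum_{k\in F}\pm f_k\Big\|\le C|F|^{1/q}\quad\text{for all finite }F\text{ and all signs;} \tag{4}$$
* (c) $\mathcal P(X)\ne\mathcal P_{\rm wsc}(X)$.

Then (a)⇔(b)⇒(c). By Theorem A, (c) does not imply (a). The implication (b)⇒(a) holds for every Banach space $X$.

*Proof.*

**Step 1: (b)⇒(a).** The purpose is to upgrade (4), which concerns coefficients $\pm1$, to all coefficients, at the cost of a slightly worse exponent. Fix $1<r<q$. Let $a$ be finitely supported with $\|a\|_r\le1$, and split its support into the level sets $A_j=\{k:2^{-j-1}<|a_k|\le2^{-j}\}$, $j\ge0$. Since $|A_j|2^{-(j+1)r}\le\sum|a_k|^r\le1$, we have $|A_j|\le2^{(j+1)r}$. The map $(c_k)\mapsto\|\sum_{A_j}c_kf_k\|$ is convex, so on the cube $|c_k|\le2^{-j}$ its maximum is attained at a vertex. Thus by (4)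
$$\Big\|\sum_{k\in A_j}a_kf_k\Big\|\le2^{-j}C|A_j|^{1/q}\le C\,2^{r/q}\,2^{-j(1-r/q)} .$$
Since $r<q$, summing over $j$ gives $\|\sum a_kf_k\|\le C'$ with $C'$ independent of $a$. Therefore, with $1/r+1/r'=1$,
$$\|(f_k(x))_k\|_{r'}=\sup\Big\{\sum a_kf_k(x):a\in c_{00},\ \|a\|_r\le1\Big\}\le C'\|x\| ,$$
and $Tx=(f_k(x))_k$ is a bounded operator $X\to\ell_{r'}$. If $T$ were compact, then the $k$-th coordinates would tend to $0$ uniformly on $T(B_X)$, because tails are uniformly small on relatively compact subsets of $\ell_{r'}$. That says $\|f_k\|=\sup_{x\in B_X}|f_k(x)|\to0$, a contradiction. Nothing was assumed about $X$ here.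

**Step 2: the gliding hump.** This prepares the two remaining implications. Let $1\le p<\infty$, let $(u_k)$ be bounded and weakly null in $\ell_p$, and let $\eta_k>0$. Then after passing to a subsequence there are finitely and disjointly supported $v_k$, each a restriction of $u_k$, with $\|u_k-v_k\|\le\eta_k$. Indeed, if $v_1,\dots,v_{k-1}$ live in $[1,m]$, choose the next term $u$ so far out that $\|u1_{[1,m]}\|\le\eta_k/2$ (its coordinates tend to $0$), then $m'>m$ with $\|u1_{(m',\infty)}\|\le\eta_k/2$, and let $v_k=u1_{(m,m']}$.

**Step 3: (a)⇒(b).** The purpose is to read off the functionals from the adjoint. First, $p\neq1$: an operator $X\to\ell_1$ maps a bounded sequence, after passing to a subsequence, to a weakly Cauchy sequence by Rosenthal's theorem. That sequence converges weakly by weak sequential completeness and in norm by the Schur property. So every operator $X\to\ell_1$ is compact. Let then $T:X\to\ell_p$ be noncompact, $1<p<\infty$, $1/p+1/q=1$. By Schauder's theorem $T^*:\ell_q\to X^*$ is noncompact. Choose a bounded $(w_k)$ in $\ell_q$ such that $(T^*w_k)$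 has no convergent subsequence. By reflexivity we may assume $w_k\to w$ weakly. Then $T^*(w_k-w)\not\to0$, and along a subsequence $\|T^*(w_k-w)\|$ is bounded below. There $\|w_k-w\|$ is bounded below as well, and it is bounded above, so normalizing gives a normalized weakly null $(u_k)\subset\ell_q$ and $\delta>0$ with $\|T^*u_k\|\ge\delta$. By Step 2, after passing to a subsequence, $\|u_k-v_k\|\le2^{-k-1}$ with $v_k$ disjointly supported and $\|v_k\|\le1$. Hence for finitely supported $a$
$$\Big\|\sum a_ku_k\Big\|_q\le\|a\|_q+\sum_k|a_k|2^{-k-1}\le2\|a\|_q .$$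
With $f_k=T^*u_k$ we get $\|\sum_{k\in F}\pm f_k\|\le2\|T\||F|^{1/q}$ and $\|f_k\|\ge\delta$.

**Step 4: (a)⇒(c).** The purpose is to pull back a power sum from $\ell_p$. Let $T:X\to\ell_p$ be noncompact. There is a bounded $(z_k)$ in $X$ and $\delta>0$ with $\|Tz_k-Tz_l\|\ge\delta$ for $k\ne l$. By Rosenthal's theorem we may assume $(z_k)$ weakly Cauchy. Then $x_k=z_{2k}-z_{2k-1}$ is weakly null and $\|Tx_k\|\ge\delta$. By Step 2, after passing to a subsequence, $\|Tx_k-w_k\|\to0$ with $w_k$ finitely and disjointly supported; dropping finitely many terms, all $w_k\ne0$. Choose norm-one $g_k\in\ell_p^*$ supported on $\operatorname{supp}w_k$ with $g_k(w_k)=\|w_k\|$. Then $\sum_k|g_k(y)|^p\le\sum_k\|y1_{\operatorname{supp}w_k}\|^p\le\|y\|^p$, so $y\mapsto(g_k(y))_k$ is a contraction of $\ell_p$ into itself. Take $2m\ge p$ and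
$$P(x)=\sum_kg_k(Tx)^{2m} .$$
The form $\sum_k\prod_{i\le2m}g_k(Tx^i)$ converges absolutely by Hölder's inequality and $\ell_p\subset\ell_{2m}$, and $|P(x)|\le\|Tx\|^{2m}$. So $P$ is a continuous $2m$-homogeneous polynomial. Since $g_k(Tx_k)\ge\|w_k\|-\|Tx_k-w_k\|\ge\|Tx_k\|-2\|Tx_k-w_k\|\ge\delta/2$ for large $k$, we get $P(x_k)\ge g_k(Tx_k)^{2m}\ge(\delta/2)^{2m}$, while $x_k\to0$ weakly and $P(0)=0$. Hence (c). $\square$

Now return to the attempt. For quadratic $P$ and $f_k=M(x_k,\cdot)$ we have $\sum_F\pm f_k=M(\sum_F\pm x_k,\cdot)$, so (4) follows if $\|\sum_F\pm x_k\|\le C|F|^{1/q}$ with $q>1$. Here is the general form.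

**Proposition D.** Let $P$ be a continuous $n$-homogeneous polynomial on $X$, $n\ge2$, and $(x_k)\subset X$ with $\inf_k|P(x_k)|>0$ and $\|\sum_{k\in F}\pm x_k\|\le C|F|^{1/q}$ for all finite $F$ and all signs, where $1<q<\infty$ and $q>n-1$. Then $X$ admits a noncompact operator into some $\ell_p$, $1<p<\infty$. (For $n=2$ any $q>1$ suffices.)

*Proof.* Let $M$ be the symmetric $n$-linear form of $P$ and $f_k=M(x_k,\dots,x_k,\cdot)\in X^*$. Since $f_k(x_k)=P(x_k)$ and $\|x_k\|\le C$ (take $F=\{k\}$), $\inf\|f_k\|>0$. Let $\theta_k=\pm1$. If $n=2$, then $\sum_F\theta_kf_k=M(\sum_F\theta_kx_k,\cdot)$. If $n\ge3$ we must decouple the repeated variable. With independent families of independent signs $\varepsilon^1,\dots,\varepsilon^{n-2}$,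
$$\sum_{k\in F}\theta_kf_k=\mathbb E\,M\Big(\sum_F\varepsilon^1_kx_k,\ \sum_F\varepsilon^1_k\varepsilon^2_kx_k,\ \dots,\ \sum_F\varepsilon^{n-3}_k\varepsilon^{n-2}_kx_k,\ \sum_F\theta_k\varepsilon^{n-2}_kx_k,\ \cdot\,\Big),$$
where for $n=3$ the two entries are $\sum_F\varepsilon_k^1x_k$ and $\sum_F\theta_k\varepsilon_k^1x_k$. To check it, expand in indices $k_1,\dots,k_{n-1}$. The coefficient of $M(x_{k_1},\dots,x_{k_{n-1}},\cdot)$ is $\theta_{k_{n-1}}\prod_{j\le n-2}\mathbb E\,\varepsilon^j_{k_j}\varepsilon^j_{k_{j+1}}$, and $\mathbb E\,\varepsilon^j_k\varepsilon^j_l$ is $1$ if $k=l$ and $0$ otherwise, so only the terms with all indices equal survive. Every entry is a signed sum of the $x_k$, so in all cases $\|\sum_F\theta_kf_k\|\le\|M\|C^{n-1}|F|^{(n-1)/q}$ with $(n-1)/q<1$. Apply (b)⇒(a) of Theorem C; Step 1 gives $p=r'\in(1,\infty)$. $\square$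

This is the point at which the attempt stops. A weakly null sequence need not satisfy $\|\sum_F\pm x_k\|\le C|F|^{1/q}$ for any $q>1$; its signed sums may grow almost linearly at some sizes $|F|$. For quadratic polynomials this near-$\ell_1$ growth is the only obstruction. A quadratic counterexample must therefore have a weakly null sequence with such growth. Yet every operator into $\ell_p$ must send it to $0$, and the $c_0$ computation suggests getting this from signed sums that are small. In the spaces $m_0(s)$ both can be arranged, at different sizes.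

## 4. Flat blocks in $m_0(s)$ behave like $c_0$

A normalized vector of $m_0(s)$ can be small in supremum norm: if $|F|=n$, then $\frac{S(n)}n1_F$ has norm $1$ by (2) and supremum norm $S(n)/n\to0$. Call such vectors flat. The next lemma says that disjoint flat vectors of quickly growing length add up as in $c_0$. Its reason is that for a test set $A$ of size $N$, only one block lives at size about $N$: earlier blocks are too short to matter and later ones too flat.

**Lemma 1.** Let $(x_k)\subset c_{00}$ have pairwise disjoint supports, $\|x_k\|\le1$, $\|x_k\|_\infty\to0$. Then some subsequence $(y_r)$ satisfies $\|\sum_{r\in F}\varepsilon_ry_r\|\le2$ for all finite $F$ and all signs.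

*Proof.* Put $y_1=x_1$ and $J_1=1$. Given $y_1,\dots,y_{r-1}$, first use $S(N)\to\infty$ to choose $J_r\ge\max(r,J_{r-1})$ with
$$2^i\|y_i\|_{\ell_1}\le S(N)\qquad\text{for all } i<r,\ N\ge J_r .$$
Then use $\|x_k\|_\infty\to0$ to choose $y_r=x_k$, with $k$ beyond the previous indices, such that
$$N\|y_r\|_\infty\le2^{-r}S(N)\qquad\text{for the finitely many } N<J_r .$$
Let $|A|=N\ge1$. Since $J_1=1$ and $J_r\ge r$, the number $r^*=\max\{r:J_r\le N\}$ exists. We bound $\sum_{i\in A}|y_r(i)|$ in three ranges.

* If $r>r^*$, then $N<J_r$, so the sum is at most $N\|y_r\|_\infty\le2^{-r}S(N)$.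
* If $r<r^*$, then $N\ge J_{r^*}$, so the sum is at most $\|y_r\|_{\ell_1}\le2^{-r}S(N)$.
* If $r=r^*$, it is at most $S(N)$ because $\|y_r\|\le1$.

Supports are disjoint, so signs do not matter, and adding over $r\in F$ gives at most $S(N)+\sum_r2^{-r}S(N)\le2S(N)$. Divide by $S(N)$ and take the supremum over $A$. $\square$

The first use is that $m_0(s)$ is far from $\ell_1$ in the sense of duality, whatever its growth function does. A basis is *shrinking* if $\|f\circ(I-P_n)\|\to0$ for each $f$ in the dual. For example the basis of $c_0$ is shrinking, while the basis of $\ell_1$ is not (take $f=\sum e_i^*$).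

**Lemma 2.** The basis $(e_i)$ of $m_0(s)$ is shrinking. Hence $m_0(s)^*$ is separable and $e_i\to0$ weakly.

*Proof.* Let $f\in m_0(s)^*$ with $\|f\circ(I-P_n)\|\not\to0$. These norms are nonincreasing, since $I-P_{n+1}=(I-P_n)(I-P_{n+1})$ and $\|I-P_{n+1}\|\le1$. So they all exceed some $\delta>0$. By density of $c_{00}$ there is, for every $n$, a finitely supported $z$, supported beyond $n$, with $\|z\|\le1$ and $f(z)\ge\delta$. Choosing these one after another gives successively supported $z_1,z_2,\dots$. Let $w_k$ be the average of $k$ of the $z$'s, with disjoint groups for different $k$. Then $\|w_k\|\le1$, $f(w_k)\ge\delta$, and by (F1) $\|w_k\|_\infty\le S(1)/k\to0$. So averaging has made flat blocks. By Lemma 1, for a subsequence, still called $(w_k)$, and every $n$,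
$$n\delta\le f\Big(\sum_{k\le n}w_k\Big)\le2\|f\| ,$$
which is impossible for large $n$. Hence $f\circ P_n\to f$ in norm. Each $f\circ P_n$ is a combination of finitely many coordinate functionals, so these have dense span and $m_0(s)^*$ is separable. Finally $|f(e_i)|=|f((I-P_{i-1})e_i)|\le\|f\circ(I-P_{i-1})\|\,\|e_i\|\to0$. $\square$

## 5. Operators from $m_0(s)$ into spaces of finite cotype

A vector of $m_0(s)$ is a few large coordinates plus a flat remainder, by (F3). Flat vectors are killed by finite cotype because they behave like $c_0$. Unit vectors are killed if $n/S(n)$ is small for enough $n$. The condition only has to hold along a subsequence of sizes.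

**Proposition 3.** Suppose
$$\limsup_{n\to\infty}\frac{\log S(n)}{\log n}=1 . \tag{5}$$
Then every bounded operator $T:m_0(s)\to Z$, with $Z$ of finite cotype, is compact.

*Proof.* Let $Z$ have cotype $r$ with constant $C_r$.

**Step 1: $Te_i\to0$.** This deals with the large coordinates. Otherwise there is $\eta>0$ with $\|Te_i\|\ge\eta$ for all $i$ in an infinite set. For each $n$ take $n$ elements of it. Then (3) and (2) give
$$\eta n^{1/r}\le C_r\|T\|\,\frac{n}{S(n)},\qquad\text{that is}\quad S(n)\le C'n^{1-1/r}\ \text{ for all } n ,$$
so the $\limsup$ in (5) is at most $1-1/r<1$, a contradiction.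

**Step 2: if $x_k\in c_{00}$, $\|x_k\|\le1$ and $\|x_k\|_\infty\to0$, then $Tx_k\to0$.** This deals with the flat remainder and does not use (5). Otherwise, passing to a subsequence, $\|Tx_k\|>2\varepsilon>0$ for all $k$. To apply Lemma 1 we need disjoint supports. Choose inductively $k_1<k_2<\cdots$ and $y_j=x_{k_j}1_{E_j^c}$, where $E_j$ is the finite union of the supports of $y_1,\dots,y_{j-1}$ (and $E_1=\emptyset$). Take $k_j$ so large that
$$\|T(x_{k_j}1_{E_j})\|\le\|T\|\,\|e_1\|\,|E_j|\,\|x_{k_j}\|_\infty<\varepsilon ;$$
here all $\|e_i\|$ equal $\|e_1\|$. Then $\|Ty_j\|>\varepsilon$, the $y_j$ are disjointly supported, $\|y_j\|\le1$ and $\|y_j\|_\infty\to0$. Pass to the subsequence of Lemma 1. Its signed sums have norm at most $2$, so by (3), for every $n$, $\varepsilon n^{1/r}\le C_r\cdot2\|T\|$. This is a contradiction.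

**Step 3: compactness.** We combine the two parts. Let $\varepsilon>0$. By Step 2 there is $\delta>0$ such that $\|Tx\|\le\varepsilon$ whenever $x\in c_{00}$, $\|x\|\le1$, $\|x\|_\infty\le\delta$; otherwise, picking a bad $x_k$ for $\delta=1/k$ would contradict Step 2. Choose $N$ with $S(N)/N\le\delta$. For $x\in c_{00}$ with $\|x\|\le1$ take $B$ as in (F3) and write
$$Tx=T(x1_B)+T(x1_{B^c}) .$$
The last term has norm at most $\varepsilon$. The first is $\sum_{i\in B}x_iTe_i$ with $|B|=N$ and $|x_i|\le S(1)$, so it lies in the $N$-fold sum $K+\cdots+K$, where $K=\{a\,Te_i:|a|\le S(1),\ i\in\mathbb N\}$. By Step 1 the set $\{Te_i\}\cup\{0\}$ is compact. So $K$ lies in the image of a compact set under scalar multiplication and is relatively compact, and so is $K+\cdots+K$. Thus $T(B_{m_0(s)}\cap c_{00})$ lies within $\varepsilon$ of a relatively compact set, for every $\varepsilon>0$, so it is totally bounded. Since $B_{m_0(s)}\cap c_{00}$ is dense in $B_{m_0(s)}$, $T$ is compact. $\square$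

Condition (5) is not merely convenient.

**Theorem B.** For $s$ as in Section 1 the following are equivalent: (i) $m_0(s)$ admits a noncompact operator into some $\ell_p$, $1\le p<\infty$; (ii) $m_0(s)$ admits a noncompact operator into some space of finite cotype; (iii) $\limsup_n\log S(n)/\log n<1$.

*Proof.* (i)⇒(ii) holds because $\ell_p$ has finite cotype. For (ii)⇒(iii), the $\limsup$ is always at most $1$, since $S(n)\le ns_1$, and if it equals $1$ then Proposition 3 excludes (ii). For (iii)⇒(i), there are $q>1$ and $C$ with $S(n)\le Cn^{1/q}$ for all $n$. By definition of the norm the coordinate functionals satisfy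
$$\Big\|\sum_{k\in F}\pm e_k^*\Big\|\le\sup_{\|a\|\le1}\sum_{k\in F}|a_k|\le S(|F|)\le C|F|^{1/q},\qquad\|e_k^*\|\ge\frac{e_k^*(e_k)}{\|e_k\|}=S(1)>0 .$$
Apply (b)⇒(a) of Theorem C, which holds in every Banach space. The operator it produces is the formal inclusion $a\mapsto(a_k)$ into $\ell_{r'}$, where $1<r<q$. $\square$

## 6. The pairing $\sum a_ib_i$ and the inequality $S(n)U(n)\le\sigma n$

Let $t$ be a second sequence with the properties required of $s$ in Section 1, with partial sums $U(N)=\sum_{i\le N}t_i$. We want $\sum a_ib_i$ to be a bounded form on $m_0(s)\times m_0(t)$. The following condition suffices.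

**Lemma 4.** If $\sum_is_it_i<\infty$, then $|\sum a_ib_i|\le(\sum_is_it_i)\,\|a\|_s\|b\|_t$ for $a,b\in c_{00}$.

*Proof.* Let $a^*,b^*$ be the decreasing rearrangements of $|a|,|b|$, with partial sums $A(N),B(N)$. As $A(N)$ is the largest sum of $|a_i|$ over $N$ indices, $A(N)\le\|a\|_sS(N)$; likewise $B(N)\le\|b\|_tU(N)$. By the Hardy–Littlewood rearrangement inequality $|\sum a_ib_i|\le\sum a_i^*b_i^*$. The idea is to replace $a^*$ by $s$ and then $b^*$ by $t$, each time by Abel summation against a nonincreasing sequence. First, as $b_N^*-b_{N+1}^*\ge0$,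
$$\sum_ia_i^*b_i^*=\sum_NA(N)(b_N^*-b_{N+1}^*)\le\|a\|_s\sum_NS(N)(b_N^*-b_{N+1}^*)=\|a\|_s\sum_is_ib_i^* .$$
Next, if $b_i^*=0$ for $i>n$, then, as $s_N-s_{N+1}\ge0$,
$$\sum_{i\le n}s_ib_i^*=B(n)s_n+\sum_{N<n}B(N)(s_N-s_{N+1})\le\|b\|_t\Big(U(n)s_n+\sum_{N<n}U(N)(s_N-s_{N+1})\Big)=\|b\|_t\sum_{i\le n}s_it_i .\qquad\square$$

Boundedness of the pairing has a price. Suppose $|\sum a_ib_i|\le\sigma\|a\|_s\|b\|_t$ on $c_{00}\times c_{00}$. Test on $a=b=1_F$ with $|F|=n$. By (2), $n\le\sigma\cdot\frac n{S(n)}\cdot\frac n{U(n)}$, that is
$$S(n)\,U(n)\le\sigma n\qquad\text{for every } n . \tag{6}$$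
So at a size where $m_0(s)$ looks like $c_0$, with $S(n)$ close to $n$, the partner $m_0(t)$ must look like $\ell_1$. Two natural choices fail at this inequality.

With a single space, $s=t$ and the diagonal quadratic form $\sum a_i^2$, (6) gives $S(n)\le(\sigma n)^{1/2}$. The $\limsup$ in (5) is then at most $1/2$, and by Theorem B $m_0(s)$ has a noncompact operator into some $\ell_p$.

With two spaces and a regular $s$, say $s_i=1/\log(i+1)$, we have $S(n)\ge n/\log(n+1)$, so $\log S(n)/\log n\to1$ and (5) holds for $s$. But then (6) gives $U(n)\le\sigma\log(n+1)$, so $\log U(n)/\log n\to0$. By Theorem B the other summand $m_0(t)$ has a noncompact operator into some $\ell_p$. The same happens whenever $\log S(n)/\log n$ has limit $1$.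

Condition (5), however, asks only for a $\limsup$. Inequality (6) forbids $S$ and $U$ from being almost linear at the same sizes, but not from being almost linear along different sequences of sizes.

## 7. Two sequences that take turns

We now want $s,t$ with $\sum s_it_i<\infty$, each satisfying (5). The mechanism is this. Let $s$ stay constant, equal to some $v$, on an interval of length $L$ chosen after $v$. If $L$ is large enough compared with $1/v$, then $S\ge vL$ at the end of the interval, which is almost $L$. Meanwhile $t$ has dropped to a value so small that this interval adds little to $\sum s_it_i$. Then $s$ and $t$ exchange roles.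

**Construction.** Let $L_1=2$ and $L_{k+1}=(2^kL_k)^{k+1}$. Partition $\mathbb N$ into consecutive intervals $I_1<I_2<\cdots$ with $|I_k|=L_k$, and set $I_0=\emptyset$. Let $v_0=1$ and $v_k=2^{-k}/L_k$ for $k\ge1$; this decreases strictly to $0$. For $i\ge0$ put
$$s=v_{2i}\ \text{ on } I_{2i}\cup I_{2i+1},\qquad t=v_{2i+1}\ \text{ on } I_{2i+1}\cup I_{2i+2}.$$
Both sequences are positive, nonincreasing and tend to $0$.

**Pairing.** This checks the hypothesis of Lemma 4. If $k$ is even, then on $I_k$ we have $s=v_k$ and $t=v_{k-1}$; if $k$ is odd, $t=v_k$ and $s=v_{k-1}$. Hence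
$$\sum_is_it_i=\sum_{k\ge1}L_kv_kv_{k-1}=\sum_{k\ge1}2^{-k}v_{k-1}\le1 . \tag{7}$$

**Growth.** This checks (5) for both sequences. Let $n_k=L_1+\cdots+L_k$. Since $L_{j+1}\ge2L_j$, $n_k\le2L_k$. On $I_{k+1}$, $k\ge1$, the value $v_k$ is taken by $s$ if $k$ is even and by $t$ if $k$ is odd. The corresponding partial sum at $n_{k+1}$ is at least
$$v_kL_{k+1}=\frac{L_{k+1}}{2^kL_k}=L_{k+1}^{1-\frac1{k+1}}\ge\Big(\frac{n_{k+1}}2\Big)^{1-\frac1{k+1}}, \tag{8}$$
because $2^kL_k=L_{k+1}^{1/(k+1)}$. Letting $k\to\infty$ through even and through odd values, and recalling that partial sums increase, both $S$ and $U$ tend to $\infty$ and have $\limsup\log(\cdot)/\log n\ge1$. The $\limsup$ is at most $1$ because $S(n)\le ns_1$ and $U(n)\le nt_1$. So both satisfy (5).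

The first intervals can be computed by hand. Here $L_2=4^2=16$ and $L_3=64^3=2^{18}$, so $n_2=18$ and $n_3=262162$. The sequence $s$ equals $1$ on $I_1$ and $\frac1{64}$ on $I_2\cup I_3$; the sequence $t$ equals $\frac14$ on $I_1\cup I_2$ and $2^{-21}$ on $I_3$. At size $18$, $S=2.25$ and $U=4.5$, so $t$ leads. At size $n_3$, $S=4098.25$ and $U=4.5+\frac18=4.625$. By (2), the sum of $n_3$ unit vectors has norm about $64$ in $m_0(s)$ and about $5.7\cdot10^4$ in $m_0(t)$. On $I_4$ it is the turn of $t$.

## 8. The space $m_0(s)\oplus m_0(t)$

**Proof of Theorem A.** Let $s,t$ be the sequences of Section 7 and $X=m_0(s)\oplus m_0(t)$ with $\|(a,b)\|=\|a\|_s+\|b\|_t$.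

**Step 1: the basis and the dual.** Interleaving the two unit vector bases gives an unconditional basis of $X$. By Lemma 2, $X^*=m_0(s)^*\oplus m_0(t)^*$ is separable. So $X$ does not contain $\ell_1$: if $Y\subset X$ were isomorphic to $\ell_1$, restriction $X^*\to Y^*$ would be onto by Hahn–Banach, and the nonseparable space $\ell_\infty\cong Y^*$ would be a quotient of the separable space $X^*$.

**Step 2: a polynomial that is not weakly sequentially continuous.** By Lemma 4 and (7) the form $(a,b)\mapsto\sum a_ib_i$ extends from $c_{00}\times c_{00}$ to a bounded bilinear form $\beta$ on $m_0(s)\times m_0(t)$. Put $P(a,b)=\beta(a,b)$. It comes from the bounded symmetric bilinear form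
$$M\big((a,b),(a',b')\big)=\tfrac12\big(\beta(a,b')+\beta(a',b)\big),$$
so $P$ is a continuous 2-homogeneous polynomial on $X$. By Lemma 2, applied in both summands, $x_k=(e_k,e_k)\to0$ weakly in $X$. But $P(x_k)=1$ for all $k$, while $P(0)=0$. So $P\notin\mathcal P_{\rm wsc}(X)$, which proves (1).

**Step 3: operators into spaces of finite cotype.** Let $Z$ have finite cotype and $T:X\to Z$ be bounded. The restrictions of $T$ to $m_0(s)$ and to $m_0(t)$ are compact by Proposition 3, since (5) holds for both sequences. As $T(a,b)=T(a,0)+T(0,b)$ is a sum of two compact operators, $T$ is compact. Since $\ell_p$ has finite cotype for $1\le p<\infty$, every bounded operator $X\to\ell_p$ is compact. This proves (2).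

**Step 4: finite cotype cannot be replaced by absence of $c_0$.** We exhibit a noncompact operator from $X$ into a space without a copy of $c_0$. Let $R:X\to X^*$, $Rx=M(x,\cdot)$. A compact operator maps weakly null sequences to norm null sequences, so if $R$ were compact then $\|Rx_k\|\to0$. But $\langle Rx_k,x_k\rangle=P(x_k)=1$ and $(x_k)$ is bounded. So $R$ is noncompact. The space $X^*$ contains no copy of $c_0$: by Bessaga–Pełczyński, a dual space containing $c_0$ contains $\ell_\infty$, while $X^*$ is separable. $\blacksquare$

So the answer to the question is negative. For this $X$, (c) of Theorem C holds and (a) fails.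

It is instructive to see directly how $(x_k)$ escapes Proposition D with $n=2$. By (2), for $|F|=n$,
$$\Big\|\sum_{k\in F}\pm x_k\Big\|=\frac n{S(n)}+\frac n{U(n)} .$$
By (6) with $\sigma=1$, which is allowed by (7) and Lemma 4, $n/U(n)\ge S(n)$, and (8) for even $k$ gives $S(n_{k+1})\ge(n_{k+1}/2)^{1-1/(k+1)}$. So no bound $C|F|^{1/q}$ with $q>1$ holds. Each half of the sequence, $(e_k)$ in $m_0(s)$ and $(e_k)$ in $m_0(t)$, has sums of norm at most $2n^{1/(k+1)}$ at infinitely many sizes $n=n_{k+1}$ (for $k$ even in the first space, for $k$ odd in the second). Indeed, by (8), $n/S(n)\le 2(n/2)^{1/(k+1)}\le2n^{1/(k+1)}$ at the even $k$, and likewise for $U$ at the odd $k$. That is what makes $Te_k\to0$ in Step 1 of Proposition 3, while at each size one half is large enough that (6) is not violated.
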